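# Lipschitz bounds for the orthotropic $p$-Laplacian: $L^q$ with $q>N$ suffices, $L^{N,1}$ does not

## 1. The guess $L^{N,1}$, and three cases in which it is right

Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be open, let $p\ge2$, and let all functions be real-valued. We look at
$$-\sum_{i=1}^{N}\left(|u_{x_i}|^{p-2}u_{x_i}\right)_{x_i}=f\quad\text{in }\Omega. \tag{1}$$
A local weak solution is a function $u\in W^{1,p}_{\rm loc}(\Omega)$ with
$$\sum_{i=1}^N\int_\Omega|u_{x_i}|^{p-2}u_{x_i}\varphi_{x_i}\,dx=\int_\Omega f\varphi\,dx\qquad\text{for every }\varphi\in C_c^\infty(\Omega). \tag{2}$$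
For $f=0$ these are the local minimizers of $\sum_i\frac1p\int|u_{x_i}|^p$. How integrable must $f$ be so that every local weak solution is locally Lipschitz, that is, $\nabla u\in L^\infty_{\rm loc}(\Omega)$?

The answer one would first guess comes from $p=2$, where (1) is Poisson's equation: $f\in L^q$ with $q>N$ should be enough, and the sharp condition should be the slightly weaker $f\in L^{N,1}$. This guess appears as the expected one in the slides "Regularity issues for orthotropic functionals", which refer to Beck-Mingione for the Lorentz scale. We ask two things.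

(a) If $f\in L^q_{\rm loc}(\Omega)$ for some $q>N$, is every local weak solution locally Lipschitz?

(b) Is the same true if only $f\in L^{N,1}(K)$ for every compact $K\subset\Omega$?

For $f=0$ the answer is known to be yes: $\nabla u\in L^\infty_{\rm loc}$, with $\|\nabla u\|_{L^\infty(B_{R/2})}\le C(N,p)\big(|B_R|^{-1}\int_{B_R}|\nabla u|^p\big)^{1/p}$ for $B_R\Subset\Omega$. We shall not use this; it will come out of the proof.

**Definition (rearrangement and Lorentz norm).** The decreasing rearrangement of $f$ is $f^*(t)=\inf\{s\ge0:|\{|f|>s\}|\le t\}$. For $0<\sigma<\infty$,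
$$\|f\|_{N,\sigma}^\sigma=\int_0^\infty\big(t^{1/N}f^*(t)\big)^\sigma\frac{dt}t .$$
For $f$ on a set $K$ we use the rearrangement of $f1_K$.

We use these textbook facts: $|\{f^*>s\}|=|\{|f|>s\}|$ and $(f^2)^*=(f^*)^2$; the Hardy–Littlewood inequality $\int|fg|\le\int_0^\infty f^*g^*$, hence $\int_E|f|\le\int_0^{|E|}f^*$; and for each $t$ not exceeding the measure of the domain there is a set $E$ with $|E|=t$ and $\int_E f^2=\int_0^tf^{*2}$ (choose $\{|f|>f^*(t)\}\subset E\subset\{|f|\ge f^*(t)\}$).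

Two examples. If $f=c1_E$, then $f^*=c1_{[0,|E|)}$ and $\|f\|_{N,\sigma}^\sigma=\frac N\sigma c^\sigma|E|^{\sigma/N}$. If $f(x)=|x|^{-1}(\log\frac1{|x|})^{-\beta}$ with $\beta>0$ on a small ball around $0$ where this is radially decreasing, then substituting $t=|B_1|s^N$ in the norm gives a multiple of $\int_0(\log\frac1s)^{-\beta\sigma}\frac{ds}s$. So this $f$ lies in $L^{N,\sigma}$ exactly when $\sigma>1/\beta$, and it is in no $L^q$ with $q>N$. A smaller second index is a stronger condition: if $\sigma\le\gamma$, then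
$$t^{\sigma/N}f^*(t)^\sigma=\frac\sigma N f^*(t)^\sigma\int_0^ts^{\sigma/N}\frac{ds}s\le\frac\sigma N\int_0^t s^{\sigma/N}f^*(s)^\sigma\frac{ds}s\le\frac\sigma N\|f\|_{N,\sigma}^\sigma,$$
so $t^{1/N}f^*(t)$ is bounded by $C\|f\|_{N,\sigma}$, and $\|f\|_{N,\gamma}^\gamma\le(C\|f\|_{N,\sigma})^{\gamma-\sigma}\|f\|_{N,\sigma}^\sigma$. Finally, $f^*(t)\le t^{-1/q}\|f\|_{L^q}$ shows $L^q(K)\subset L^{N,\sigma}(K)$ for bounded $K$, $q>N$ and all $\sigma>0$. Thus a yes in (b) would give a yes in (a).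

**Case $p=2$.** Here $-\Delta u=f$, and (b) holds. Take a ball $B\Subset\Omega$. First, $\int_B|f|=\int_0^{|B|}f^*\le|B|^{1-1/N}\|f\|_{L^{N,1}(B)}$, so the Newtonian potential $P$ of $f1_B$ is defined. The distribution $u-P$ is harmonic in $B$, hence a smooth function by Weyl's lemma. Since $|\nabla P(x)|\le C\int_B|f(y)||x-y|^{1-N}dy$, and $|x|^{1-N}$ has rearrangement $ct^{-(N-1)/N}$, the Hardy–Littlewood inequality gives
$$|\nabla P(x)|\le C\int_0^\infty f^*(t)\,t^{-(N-1)/N}dt=C\|f\|_{L^{N,1}(B)}.$$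
So $\nabla u$ is bounded on smaller balls.

**Case of one variable.** Let $u=v(x_1)$ and $f=h(x_1)$. Then $|v'|^{p-2}v'$ has distributional derivative $-h$. If $f\in L^{N,1}$ locally, then $h\in L^1_{\rm loc}$, so $|v'|^{p-2}v'$ is locally absolutely continuous and $v'$ is locally bounded.

**Case of "radial" functions.** Put $p'=\frac p{p-1}$ and $\varrho(x)=(\sum_i|x_i|^{p'})^{1/p'}$. Then $\varrho_{x_i}=|x_i|^{p'-2}x_i\,\varrho^{1-p'}$, and since $(p'-1)(p-1)=1$,
$$|\varrho_{x_i}|^{p-2}\varrho_{x_i}=\frac{x_i}{\varrho}.$$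
For $u=U(\varrho)$ and $h=|U'|^{p-2}U'$ the flux $(|u_{x_i}|^{p-2}u_{x_i})_i$ is therefore $h(\varrho)\,x/\varrho$, with divergence $h'+\frac{N-1}\varrho h$, because $x\cdot\nabla\varrho=\varrho$. Given $f=f_0(\varrho)$ with $f_0$ continuous off $0$ and $s^{N-1}f_0$ integrable at $0$, the choice $h(\varrho)=-\varrho^{1-N}\int_0^\varrho s^{N-1}f_0\,ds$ solves (1) off the origin. With $\omega=|\{\varrho<1\}|$,
$$|h(\varrho)|\le\frac{\varrho^{1-N}}{N\omega}\int_0^{\omega\varrho^N}f^*\,dt\le\frac{\varrho^{1-N}}{N\omega}(\omega\varrho^N)^{1-\frac1N}\int_0^\infty t^{1/N}f^*(t)\frac{dt}t=\frac{1}{N\omega^{1/N}}\|f\|_{N,1}.$$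
So $|U'|^{p-1}\le C\|f\|_{N,1}$: again the guess survives.

These cases are misleading. In the last two, all the partial derivatives are tied together by one function of one variable. The equation has more freedom: where $u_{x_1}$ is large, $u_{x_2}$ may be close to $0$, and there the equation is nearly degenerate in the direction $x_2$. It turns out that (a) is true, and that (b) is false for every $p>2$ and every $N\ge2$.

## 2. The exponent $\gamma$ and the two theorems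

Put
$$A:=\frac{(N-1)(p-2)}p,\qquad\gamma:=\frac1{1+A/N}=\frac{Np}{Np+(N-1)(p-2)}\in(0,1],\qquad \gamma<1\iff p>2. \tag{3}$$
For instance $N=3$, $p=4$ gives $A=1$, $\gamma=\frac34$; and $p=2$ gives $A=0$, $\gamma=1$. For $f$ on a ball $B_R$, with $f^*$ the rearrangement of $f1_{B_R}$, put
$$F(t)=\Big(\frac1t\int_0^tf^*(s)^2ds\Big)^{1/2},\qquad\Phi(f;B_R)=\Big(\int_0^{|B_R|}\big(t^{1/N}F(t)\big)^\gamma\frac{dt}t\Big)^{1/\gamma}. \tag{4}$$
So $\Phi$ is an $L^{N,\gamma}$ quantity in which $f^*$ is replaced by its quadratic average $F\ge f^*$. For example, if $|f|\le m$ then $F\le m$ and $\Phi(f;B_R)\le C(N,p)\,mR$.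

From now on $C,c,C_0,C_1,\dots$ are positive constants depending only on $N,p$, subscripts on functions denote partial derivatives, and balls with different radii are concentric.

**Theorem 1.** Let $N\ge2$, $p\ge2$, $B_R\Subset\Omega$, $\Phi(f;B_R)<\infty$. Every local weak solution $u$ satisfies
$$\|\nabla u\|_{L^\infty(B_{R/2})}\le C\Big[\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^p\Big)^{1/p}+\Phi(f;B_R)^{\frac1{p-1}}\Big].$$
Moreover: (i) $\Phi(f;B_R)\le C(N,p,q)R^{1-N/q}\|f\|_{L^q(B_R)}$ for $q>N$, which gives (a); (ii) if $N\ge3$, then $\Phi(f;B_R)\le C\|f\|_{L^{N,\gamma}(B_R)}$.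

**Theorem 2.** Let $p>2$, $N\ge2$. There are a compactly supported $f\in\bigcap_{\sigma>\gamma}L^{N,\sigma}(\mathbb R^N)$ (in particular $f\in L^{N,1}$) and a weak solution $u\in W^{1,p}_{\rm loc}(\mathbb R^N)\cap C^\infty(\mathbb R^N\setminus\{0\})$ with $\nabla u\notin L^\infty$ in every neighborhood of $0$. By translation and restriction, (b) fails in every nonempty open $\Omega$.

**Consequence.** For $N\ge3$, $p>2$, the condition $f\in L^{N,\sigma}$ locally guarantees that $u$ is locally Lipschitz if and only if $\sigma\le\gamma$. Indeed, for $\sigma\le\gamma$ use $L^{N,\sigma}\subset L^{N,\gamma}$ from Section 1 and Theorem 1(ii); for $\sigma>\gamma$ use Theorem 2. For $N=2$, $p>2$, whether $f\in L^{2,\sigma}$ with $\sigma\le\gamma$ suffices is not settled here; this plays no role for (a) and (b).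

We prove Theorem 2 first. It is short, and it shows the geometry that the proof of Theorem 1 has to respect.

## 3. Isotropic bumps cannot break $L^{N,1}$

To disprove (b), start from $u=x_1$ and raise the slope $u_1$ near the origin by small amounts $d_j$ on a shrinking sequence of sets, with $\sum d_j=\infty$. Fix $\chi\in C_c^\infty((-1,1))$ with $\chi=1$ on $[-\frac12,\frac12]$ and put
$$\zeta(y)=y_1\prod_{l=1}^N\chi(y_l).$$
Then $d\,r\,\zeta(x/r)$ equals $d\,x_1$ on the cube $[-\frac r2,\frac r2]^N$ and vanishes outside $[-r,r]^N$.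

The natural attempt uses cubes $Q_j=[-r_j,r_j]^N$ with $r_j=4^{-j}$, slopes $d_j\downarrow0$ with $\sum d_j=\infty$, and $u=x_1+\sum_jd_jr_j\zeta(x/r_j)$. Let $f$ be the left side of (1), computed off $0$, and let $p>2$. Then $f\notin L^{N,1}$, as follows.

On $Q_j\setminus Q_{j+1}$ we have $u_1=1+\sum_{m<j}d_m+\partial_1z_j$ with $z_j=d_jr_j\zeta(x/r_j)$ and $|\partial_1z_j|\le Cd_j$, so $u_1\ge\frac12$ for large $j$. We have $\partial_1^2\zeta(y)=\beta''(y_1)\prod_{l\ge2}\chi(y_l)$ with $\beta(s)=s\chi(s)$. Since $\beta$ is nonzero with compact support, $\beta''\not\equiv0$, and $\beta''=0$ on $[-\frac12,\frac12]$. Hence for some $c_1>0$ the set $P=\{|\partial_1^2\zeta|\ge c_1\}$ has positive measure, and $r_jP\subset Q_j\setminus\frac12Q_j\subset Q_j\setminus Q_{j+1}$. On $r_jP$, for large $j$,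
$$\big|\partial_1(|u_1|^{p-2}u_1)\big|\ge(p-1)2^{2-p}c_1\frac{d_j}{r_j},\qquad\big|\partial_i(|u_i|^{p-2}u_i)\big|\le C d_j^{p-2}\,\frac{d_j}{r_j}\quad(i\ge2),$$
and the second quantity is negligible because $p>2$ and $d_j\to0$. So $|f|\ge c\,d_j/r_j$ on a set of measure $|P|r_j^N$, that is, $f^*\ge c\,d_j/r_j$ on $(0,|P|r_j^N)$. The intervals $(4^{-N}|P|r_j^N,|P|r_j^N)$ are disjoint, and each contributes at least $c'd_j$ to $\int t^{1/N}f^*\frac{dt}t$. Hence $\|f\|_{N,1}\ge c'\sum_{j\ge j_0}d_j=\infty$. With cubes, $L^{N,1}$ is exactly what prevents the slope from diverging.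

The same computation shows the waste. The term in direction $x_1$ costs $d_j/r_j$, because $u_1\approx1$ there and the equation is nondegenerate in that direction. The transverse terms cost only $d_j^{p-1}/r_j$, because $u_i$ starts from $0$. We can afford to squeeze the support transversally to a width $\ell<r$. The transverse slope becomes $dr/\ell$ and its cost $(dr/\ell)^{p-1}/\ell$. This equals $d/r$ when $\ell^p=r^pd^{p-2}$, that is,
$$\ell=r\,d^{(p-2)/p}. \tag{5}$$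
The size of $f$ stays of order $d/r$, but the volume drops from $r^N$ to $r\ell^{N-1}=r^Nd^A$. The contribution to $\|f\|_{N,\sigma}^\sigma$ is now about $\big(\frac dr\cdot r\,d^{A/N}\big)^\sigma=d^{\sigma(1+A/N)}=d^{\sigma/\gamma}$. For $d_j=1/j$ and $\sigma=1>\gamma$ this is summable, while $\sum d_j=\infty$.

## 4. Flattened boxes: proof of Theorem 2

Let $p>2$ and write $x=(x_1,x')$. For $j\ge1$ set
$$d_j=\tfrac1j,\quad r_j=4^{-j},\quad\ell_j=r_jd_j^{(p-2)/p},\quad L_j=1+\sum_{m\le j}\tfrac1m,\quad L_0=1,$$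
$$Q_j=[-r_j,r_j]\times[-\ell_j,\ell_j]^{N-1},\qquad z_j(x)=d_jr_j\,\zeta\Big(\frac{x_1}{r_j},\frac{x'}{\ell_j}\Big),\qquad u=x_1+\sum_{j\ge1}z_j .$$

**Step 1: nesting, and the shape of $u$.** This step shows that at each point only one bump is not linear. We have $\operatorname{supp}z_j\subset Q_j$ and $z_j=d_jx_1$ on $\frac12Q_j$. Since $r_{j+1}=r_j/4$ and $\ell_{j+1}\le\ell_j/4$, the box $Q_{j+1}$ lies in the interior of $\frac12Q_j$. The boxes shrink to $\{0\}$ and $|z_j|\le Cd_jr_j$, so the sum is locally finite off $0$ and uniformly convergent. Hence $u\in C(\mathbb R^N)\cap C^\infty(\mathbb R^N\setminus\{0\})$. On $Q_j\setminus Q_{j+1}$ we have $z_m=d_mx_1$ for $m<j$ and $z_m=0$ for $m>j$, so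
$$\nabla u=L_{j-1}e_1+\nabla z_j\quad\text{on }Q_j\setminus Q_{j+1},\qquad\nabla u=L_je_1\quad\text{on }\tfrac12Q_j\setminus Q_{j+1},\tag{6}$$
and $u=x_1$ outside $Q_1$. The sets $\frac12Q_j\setminus Q_{j+1}$ have positive measure, shrink to $0$, and $u_1=L_j\to\infty$ on them. So $\nabla u\notin L^\infty$ near $0$.

**Step 2: size of $\nabla u$ and $f$.** We have $|\partial_1z_j|\le Cd_j$ and $|\partial_iz_j|\le Cd_jr_j/\ell_j=Cd_j^{2/p}\le C$ for $i\ge2$. Hence $|\nabla u|\le CL_j$ on $Q_j\setminus Q_{j+1}$, and $\int_{Q_1}|\nabla u|^p\le C\sum_jL_j^p|Q_j|<\infty$. Put $\sigma_l=|u_l|^{p-2}u_l$. Since $t\mapsto|t|^{p-2}t$ is $C^1$ with derivative $(p-1)|t|^{p-2}$, $\sigma_l$ is $C^1$ off $0$. Define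
$$f=-\sum_l\partial_l\sigma_l\quad\text{on }\mathbb R^N\setminus\{0\}.$$
Then $f=0$ off $Q_1$. On $Q_j\setminus Q_{j+1}$, using $|\partial_1^2z_j|\le Cd_j/r_j$ and $|\partial_i^2z_j|\le Cd_jr_j/\ell_j^2$,
$$|\partial_1\sigma_1|\le CL_j^{p-2}\frac{d_j}{r_j},\qquad|\partial_i\sigma_i|\le C\Big(\frac{d_jr_j}{\ell_j}\Big)^{p-2}\frac{d_jr_j}{\ell_j^2}=C\frac{(d_jr_j)^{p-1}}{\ell_j^p}=C\frac{d_j}{r_j}\quad(i\ge2);$$
the last equality is (5). Since $1\le L_j\le2+\log j$,
$$|f|\le h_j:=C(2+\log j)^{p-2}\,\frac{4^j}j\quad\text{on }Q_j\setminus Q_{j+1},\qquad|Q_j|=2^Nr_j\ell_j^{N-1}=2^Nr_j^Nd_j^A.$$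

**Step 3: the Lorentz norms.** The sequence $h_j$ is nondecreasing and the boxes are nested. So the function equal to $h_j$ on $Q_j\setminus Q_{j+1}$, which majorizes $|f|$, has rearrangement $h_j$ on $[|Q_{j+1}|,|Q_j|)$. Therefore
$$\|f\|_{N,\sigma}^\sigma\le\sum_jh_j^\sigma\int_0^{|Q_j|}t^{\sigma/N}\frac{dt}t=\frac N\sigma\sum_jh_j^\sigma|Q_j|^{\sigma/N}\le C_\sigma\sum_j(2+\log j)^{(p-2)\sigma}j^{-\sigma(1+A/N)}.$$
Here $C_\sigma$ depends on $N,p,\sigma$. As $1+A/N=1/\gamma$, the last series converges if $\sigma>\gamma$. Since $p>2$, $\gamma<1$ and $\sigma=1$ is allowed.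

**Step 4: the equation holds across the origin.** We must exclude a point mass at $0$. By Step 2, $\sigma_l\in L^1_{\rm loc}$, and $f\in L^1$ because $\sum_jh_j|Q_j|<\infty$. Let $\varphi\in C_c^\infty(\mathbb R^N)$. On $\mathbb R^N\setminus\frac12Q_j$ the function $u$ is smooth up to the boundary and $\nabla u=L_je_1$ on $\partial(\frac12Q_j)$ by (6). Integrating by parts, and using $\ell_j\le r_j$,
$$\Big|\int_{\mathbb R^N\setminus\frac12Q_j}\Big(\sum_l\sigma_l\varphi_l-f\varphi\Big)\Big|\le\|\varphi\|_\infty L_j^{p-1}\big|\partial(\tfrac12Q_j)\big|\le C\|\varphi\|_\infty L_j^{p-1}r_j^{N-1}\to0 ,$$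
because $N\ge2$ and $L_j$ grows only logarithmically in $j$. By dominated convergence (2) holds in $\mathbb R^N$. In the same way,
$$\Big|\int_{\mathbb R^N\setminus\frac12Q_j}(u\varphi_i+u_i\varphi)\Big|\le\|\varphi\|_\infty\Big(\sup_{Q_1}|u|\Big)\big|\partial(\tfrac12Q_j)\big|\to0,$$
so the pointwise gradient is the weak gradient, and $u\in W^{1,p}_{\rm loc}(\mathbb R^N)$ by Step 2.

Translating so that the singular point lies in a given nonempty open $\Omega$ and restricting to $\Omega$ keeps $f\in L^{N,1}$, since restriction only decreases $f^*$. This proves Theorem 2. $\blacksquare$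

Keep two numbers of this example in mind: when $u_1$ rises by $d$ over the length $r$, from a value of order $1$, the transverse width is $\ell=rd^{(p-2)/p}$ and the transverse slope is $d^{2/p}$.

## 5. Differentiating a regularized equation, and where the energy estimate loses directions

We turn to Theorem 1. Equation (1) degenerates, so we first prove estimates for nondegenerate equations, with constants that do not see the nondegeneracy. Let $a:\mathbb R\to(0,\infty)$ be continuous, even, nondecreasing on $[0,\infty)$, with $0<\lambda\le a\le\Lambda$ and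
$$a(Kt)\le K^{p-2}a(t)\qquad(K\ge1,\ t\ge0).\tag{7}$$
The model is $(p-1)|t|^{p-2}$, cut off near $0$ and $\infty$. Let $g(t)=\int_0^ta$, let $f\in C^\infty(\mathbb R^N)$ be bounded with bounded derivatives, and let $u\in W^{1,2}(B_R)$ solve $-\sum_l(g(u_l))_l=f$ weakly in $B_R$. Constants never depend on $\lambda,\Lambda$, except in the next paragraph, which is purely qualitative.

**Step 1: second derivatives exist and $\nabla u$ is locally bounded.** Let $D_h$ be the difference quotient in direction $e_k$. Then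
$$-\sum_l(a_h^l\,\partial_lD_hu)_l=D_hf,\qquad a_h^l(x)=\int_0^1a\big((1-\vartheta)u_l(x)+\vartheta u_l(x+he_k)\big)d\vartheta\in[\lambda,\Lambda].$$
Testing with $\eta^2D_hu$, $\eta$ a cutoff, gives
$$\lambda\int\eta^2|\nabla D_hu|^2\le2\Lambda\sum_l\int\eta|\eta_l||D_hu||\partial_lD_hu|+\|\nabla f\|_\infty\int\eta^2|D_hu|.$$
As $D_hu$ is bounded in $L^2_{\rm loc}$, Young's inequality bounds $\int\eta^2|\nabla D_hu|^2$ uniformly in $h$, so $u\in W^{2,2}_{\rm loc}(B_R)$. Since $g\in C^1$ has bounded derivative, $(g(u_l))_k=a(u_l)u_{kl}$. Testing the equation with $\varphi_k$ and integrating by parts gives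
$$\sum_l\int a(u_l)u_{kl}\varphi_l=-\int f\varphi_k\tag{8}$$
for $\varphi\in C_c^\infty(B_R)$, and by density for all $\varphi\in W^{1,2}$ with compact support in $B_R$. So $u_k\in W^{1,2}_{\rm loc}$ solves a linear uniformly elliptic equation with bounded right-hand side $f_k$, and $u_k\in L^\infty_{\rm loc}(B_R)$ by Gilbarg–Trudinger, Theorem 8.17.

The quantitative statement we aim at is the following.

**Proposition 3.** We have
$$\|\nabla u\|_{L^\infty(B_{R/2})}\le C\Big[\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^2\Big)^{1/2}+K\Big],$$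
where $K\ge0$ is the solution of $Ka(K)=C_6\Phi(f;B_R)$, with $C,C_6$ depending only on $N,p$.

Since $t\mapsto ta(t)$ is continuous, strictly increasing and maps $[0,\infty)$ onto itself, $K$ exists and is unique.

**The setting of one step.** The sensible approach is De Giorgi's iteration for $u_k$: cut at a level $\kappa$, estimate the energy of $(u_k-\kappa)_+$, apply Sobolev. Fix balls $B_{R''}\subset B_{R'}\Subset B_R$, $\rho=R'-R''>0$. Let $M>0$ with $|u_l|\le M$ a.e. in $B_{R'}$ for all $l$, and $\alpha=a(M)$. Fix $k$, $\kappa\ge M/2$, $0<d\le M$, and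
$$w=(u_k-\kappa)_+,\quad\theta=\min\{w,d\},\quad E=\{w>0\}\cap B_{R'},\quad T>0\text{ with }\int_{B_{R'}}w^2\le d^2T=:\bar Y,\tag{9}$$
$$\mathcal E=\rho^{-2}\bar Y+\alpha^{-2}\int_Ef^2.\tag{10}$$
Here $d$ is the amount by which the level will be raised, and $T$ is a volume. Let $\eta\in C_c^\infty(B_{R'})$, $0\le\eta\le1$, $\eta=1$ on $B_{R''}$, $|\nabla\eta|\le2/\rho$.

**Step 2: the energy estimate.** Test (8) with $\varphi=w\eta^2$. Since $w_l=u_{kl}1_E$,
$$\sum_l\int a(u_l)w_l^2\eta^2=-2\sum_l\int a(u_l)w_lw\,\eta\eta_l-\int fw_k\eta^2-2\int fw\,\eta\eta_k .$$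
In $B_{R'}$, $a(u_l)\le a(M)=\alpha$. On $E$ we have $u_k>\kappa\ge M/2$, so $a(u_k)\ge a(M/2)\ge2^{2-p}\alpha$ by (7). By Young's inequality the three terms on the right are at most, respectively,
$$\tfrac12\sum_l\int a(u_l)w_l^2\eta^2+2\alpha\int w^2|\nabla\eta|^2,\qquad\tfrac14\int a(u_k)w_k^2\eta^2+2^{p-2}\alpha^{-1}\int_Ef^2,\qquad\alpha^{-1}\int_Ef^2+\alpha\int w^2|\nabla\eta|^2.$$
Absorb the first terms of the first two bounds and use $\int w^2|\nabla\eta|^2\le4\rho^{-2}\bar Y$. This yields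
$$\sum_l\int a(u_l)w_l^2\eta^2\le C_0\,\alpha\,\mathcal E,\qquad\int w_k^2\eta^2\le C\,\mathcal E, \tag{11}$$
the second because $a(u_k)\ge2^{2-p}\alpha$ on $E$ and $w_k=0$ off $E$.

This is the point at which the standard argument stops. Sobolev's inequality needs all derivatives of $w$, and (11) controls only $w_k$ by $\mathcal E$. For $i\ne k$ the weight is $a(u_i)$, and nothing prevents $u_i$ from vanishing where $u_k$ is large; there the weight can be as small as $\lambda$, and (11) gives only $\int w_i^2\eta^2\le C_0\alpha\mathcal E/\lambda$. In the example of Section 4 the small transverse slopes are exactly what is exploited.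

## 6. Half a derivative in the transverse directions

The missing information is in the symmetry of second derivatives: on $E$, $w_i=u_{ki}=\partial_k(u_i)$. Where $|u_i|$ is small, $w_i$ is the $k$-derivative of a small function. Where $|u_i|$ is not small, the weight $a(u_i)$ is not small and (11) is useful.

To see what this gives, look at a model: suppose $\psi,\psi_k,X\in L^2(\mathbb R^N)$ and $\psi_i=\partial_kX$. Then $\xi_i\hat\psi=\xi_k\hat X$, so
$$\int|\xi_i||\hat\psi|^2d\xi=\int|\hat X||\xi_k\hat\psi|\,d\xi\le C\|X\|_2\|\psi_k\|_2 .$$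
Without knowing that $\psi_i\in L^2$ we have gained half a derivative of $\psi$ in direction $i$. Recall
$$\|\psi\|_{H^{1/2}}^2=\int(1+|\xi|^2)^{1/2}|\hat\psi|^2d\xi,\qquad H^{1/2}(\mathbb R^N)\subset L^{2N/(N-1)}(\mathbb R^N)\quad(N\ge2).$$
Half a derivative in every direction is enough for an iteration.

**Lemma 4.** In the setting (9), (10), put $r=(\bar Y/\mathcal E)^{1/2}$ and $V=r^N(d/M)^A$. Then
$$\int_{B_{R''}}(w-d)_+^2\le C_1\,d^2T\,(T/V)^{1/N},\qquad|\{w>d\}\cap B_{R''}|\le T .$$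

The second claim is Chebyshev's inequality: $d^2|\{w>d\}\cap B_{R''}|\le\int_{B_{R'}}w^2\le d^2T$. The first is proved in four steps.

**Step 1: a test quantity with control in direction $k$.** We need a function of $w$ whose derivative carries a bounded factor, because later that factor multiplies $u_i$. Let $H(s)=s^2$ for $0\le s\le d$ and $H(s)=2ds-d^2$ for $s\ge d$. Then $H'(s)=2\min\{s,d\}$ and $H(s)\le2ds$. Put $\psi=H(w)\eta$, extended by $0$ to $\mathbb R^N$. Then $\|\psi\|_2\le2d\bar Y^{1/2}$. Moreover $\psi_k=2\theta w_k\eta+H(w)\eta_k$, so by (11) and $\rho^{-1}\bar Y^{1/2}\le\mathcal E^{1/2}$,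
$$\|\psi\|_2\le2d\bar Y^{1/2},\qquad\|\psi_k\|_2\le Cd\,\mathcal E^{1/2}+4d\rho^{-1}\bar Y^{1/2}\le Cd\,\mathcal E^{1/2}.\tag{12}$$

**Step 2: the splitting $\psi_i=\partial_kX+Z$.** This makes the idea above precise. Let $i\ne k$, let $\delta\in[d,M]$ be a threshold, and $\mathcal T(s)=\max\{-\delta,\min\{s,\delta\}\}$. Since $\partial_k\mathcal T(u_i)=u_{ik}1_{\{|u_i|<\delta\}}$, and $w_i=u_{ki}$ on $E$ while $\theta=0$ off $E$,
$$\theta w_i=\theta\,\partial_k\mathcal T(u_i)+\theta w_i1_{\{|u_i|\ge\delta\}} .$$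
Hence $\psi_i=2\theta w_i\eta+H(w)\eta_i=\partial_kX+Z$ with $X=2\theta\,\mathcal T(u_i)\,\eta$ and
$$Z=-2\theta_k\mathcal T(u_i)\eta-2\theta\mathcal T(u_i)\eta_k+2\theta w_i1_{\{|u_i|\ge\delta\}}\eta+H(w)\eta_i .$$
The product rule applies because $\theta$, $\mathcal T(u_i)$ are in $W^{1,2}(B_{R'})\cap L^\infty$ and $\eta$ is smooth with compact support in $B_{R'}$.

Clearly $\|X\|_2\le2\delta\|\theta\|_2\le2\delta\bar Y^{1/2}$. In $Z$, the first term has norm at most $2\delta\|w_k\eta\|_2\le C\delta\mathcal E^{1/2}$, the second at most $4\delta\rho^{-1}\bar Y^{1/2}\le4\delta\mathcal E^{1/2}$, and the fourth at most $4d\rho^{-1}\bar Y^{1/2}\le4\delta\mathcal E^{1/2}$. For the third, (7) gives $a(\delta)\ge(\delta/M)^{p-2}\alpha$, and $a(u_i)\ge a(\delta)$ where $|u_i|\ge\delta$, so by (11)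
$$\|\theta w_i1_{\{|u_i|\ge\delta\}}\eta\|_2\le d\,a(\delta)^{-1/2}(C_0\alpha\mathcal E)^{1/2}\le Cd\Big(\frac M\delta\Big)^{\frac{p-2}2}\mathcal E^{1/2}.$$
The other bounds want $\delta$ small, this one wants it large. They balance when $d(M/\delta)^{(p-2)/2}=\delta$, that is, $\delta^{p/2}=dM^{(p-2)/2}$:
$$\delta:=M\Big(\frac dM\Big)^{2/p},\qquad d\le\delta\le M .$$
This is the transverse slope $d^{2/p}$ of Section 4, for general $M$. With this choice
$$\|X\|_2\le2\delta\bar Y^{1/2},\qquad\|Z\|_2\le C\delta\,\mathcal E^{1/2}.\tag{13}$$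

**Step 3: the anisotropic half-derivative bound.** From $\psi_i=\partial_kX+Z$ we get $|\xi_i||\hat\psi|^2\le|\hat X||\xi_k\hat\psi|+|\hat Z||\hat\psi|$. By Cauchy–Schwarz, Plancherel, (12) and (13),
$$\int|\xi_i||\hat\psi|^2d\xi\le C\big(\|X\|_2\|\psi_k\|_2+\|Z\|_2\|\psi\|_2\big)\le C\delta d\,(\bar Y\mathcal E)^{1/2}=C\,\frac{\delta d\bar Y}{r}=C\,\frac{d^2\bar Y}\ell,$$
$$\ell:=\frac{rd}\delta=r\Big(\frac dM\Big)^{\frac{p-2}p}.$$
This is the width (5). Also $\int\xi_k^2|\hat\psi|^2\le Cd^2\mathcal E=Cd^2\bar Y/r^2$ and $\int|\hat\psi|^2\le Cd^2\bar Y$. Altogether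
$$\int\Big(1+r^2\xi_k^2+\sum_{i\ne k}\ell|\xi_i|\Big)|\hat\psi|^2d\xi\le Cd^2\bar Y.\tag{14}$$

**Step 4: Sobolev in the right box.** Rescale $x_k=ry_k$, $x_i=\ell y_i$ $(i\ne k)$, and let $\tilde\psi(y)=\psi(x)$. The dual variables are $\zeta_k=r\xi_k$, $\zeta_i=\ell\xi_i$, and
$$(1+|\zeta|^2)^{1/2}\le1+|\zeta_k|+\sum_{i\ne k}|\zeta_i|\le2\Big(1+\zeta_k^2+\sum_{i\ne k}|\zeta_i|\Big).$$
So (14) gives $\|\tilde\psi\|_{H^{1/2}}^2\le Cd^2\bar Y/(r\ell^{N-1})$, and $r\ell^{N-1}=r^N(d/M)^A=V$. Scaling back in the embedding,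
$$\|\psi\|_{L^{2N/(N-1)}}^2=V^{(N-1)/N}\|\tilde\psi\|^2_{L^{2N/(N-1)}}\le C\,V^{(N-1)/N}V^{-1}d^2\bar Y=CV^{-1/N}d^2\bar Y .$$
On $\{w>d\}\cap B_{R''}$ we have $\eta=1$ and $\psi=2dw-d^2\ge dw\ge d(w-d)$. By Hölder with exponents $\frac N{N-1}$ and $N$,
$$\int_{B_{R''}}(w-d)_+^2\le d^{-2}\|\psi\|_{L^{2N/(N-1)}}^2\,|\{w>d\}\cap B_{R''}|^{1/N}\le CV^{-1/N}\,\bar Y\,T^{1/N}=C\,d^2T\,(T/V)^{1/N}.$$
This proves Lemma 4. $\square$

## 7. Choosing the levels: from $M$ to $\frac34M$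

We now iterate Lemma 4 with levels $\kappa_j$ rising from $M/2$ by steps $d_j=\tau_jM$, volumes $T_j=2^{-j}T_0$, and radii shrinking by $\rho_j$. To gain we need $V_j\ge C_2T_j$ with $C_2$ large. Up to a factor, $r_j$ is the smaller of $\rho_j$ and $\alpha d_j/F(2T_j)$, the second number coming from $\int_{E_j}f^2$. Since $V_j=r_j^N\tau_j^A$, the condition reads $r_j\gtrsim T_j^{1/N}\tau_j^{-A/N}$. For $\rho_j$ this is a choice. For the other entry it becomes
$$\tau_j^{1+A/N}\gtrsim\frac{T_j^{1/N}F(2T_j)}{\alpha M},\qquad\text{i.e.}\qquad\tau_j\gtrsim\Big(\frac{T_j^{1/N}F(2T_j)}{\alpha M}\Big)^\gamma .$$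
But the levels must stay below $\frac34M$, so $\sum\tau_j\le\frac14$. This is how the exponent $\gamma$ and the integral $\Phi$ arise.

**Lemma 5.** There are $c>0$, $C_6$ (depending on $N,p$) such that the following holds. Let $0<s<s'<R$, $M>0$, $|u_l|\le M$ a.e. in $B_{s'}$ for all $l$. If
$$\int_{B_{s'}}|\nabla u|^2\le c\,(s'-s)^NM^2\quad\text{and}\quad Ma(M)\ge C_6\Phi(f;B_R),$$
then $|u_l|\le\frac34M$ a.e. in $B_s$ for all $l$.

Since $g$ is odd, $(-u,-f)$ satisfies the same assumptions. So it suffices to show $u_k\le\frac34M$ in $B_s$ for each $k$.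

**Step 1: the parameters.** Let $C_2=(8C_1)^N$, $C_3=2C_2^{1/N}$, $\nu=\frac1{2(A+1)}$, $\tau_*=\frac{1-2^{-\nu}}8\le\frac18$, $\alpha=a(M)$, $T_j=2^{-j}T_0$, $T_0=c_0(s'-s)^N$, where $c_0=c_0(N,p)\le|B_1|/4$ is fixed in Step 3. Put
$$b_j=\Big(\frac{C_3T_j^{1/N}F(2T_j)}{\alpha M}\Big)^\gamma,\qquad\tau_j=\max\Big\{\max_{0\le m\le j}2^{-(j-m)}b_m,\ \tau_*2^{-\nu j}\Big\},$$
$$d_j=\tau_jM,\qquad\rho_j=C_3T_j^{1/N}\tau_j^{-A/N}.$$
The maximum over $m$ prevents $\tau_j$ from dropping by more than a factor $2$ per step; the floor $\tau_*2^{-\nu j}$ keeps $\rho_j$ summable. Precisely,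
$$\tau_j\ge b_j,\qquad\tau_{j+1}\ge\tfrac12\tau_j,\qquad\tau_j\ge\tau_*2^{-\nu j};\tag{15}$$
the second holds because, passing from $j$ to $j+1$, the inner maximum is at least halved-and-retained and $2^{-\nu}\ge\frac12$.

**Step 2: the levels stay below $\frac34M$.** The function $t^{1/2}F(t)=(\int_0^tf^{*2})^{1/2}$ is nondecreasing, so $F(2T_j)\le\sqrt2F(t)$ for $t\in[2T_j,4T_j]$. On this interval also $T_j^{1/N}\le t^{1/N}$, and $\int_{2T_j}^{4T_j}\frac{dt}t=\ln2$. The intervals have disjoint interiors, and $4T_0\le|B_1|(s'-s)^N\le|B_R|$. Hence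
$$\sum_jb_j\le\frac1{\ln2}\Big(\frac{\sqrt2C_3}{\alpha M}\Big)^\gamma\int_0^{4T_0}(t^{1/N}F)^\gamma\frac{dt}t\le\frac1{\ln2}\Big(\frac{\sqrt2C_3\Phi(f;B_R)}{\alpha M}\Big)^\gamma\le\frac1{\ln 2}\Big(\frac{\sqrt2C_3}{C_6}\Big)^\gamma\le\frac1{16},$$
if $C_6$ is large, depending on $N,p$ only; this fixes $C_6$. We used $\alpha M=Ma(M)\ge C_6\Phi(f;B_R)$. Bounding the maxima by sums,
$$\sum_j\tau_j\le\sum_m b_m\sum_{j\ge m}2^{-(j-m)}+\tau_*\sum_j2^{-\nu j}=2\sum_mb_m+\frac{\tau_*}{1-2^{-\nu}}\le\frac18+\frac18=\frac14 .\tag{16}$$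
In particular $d_j\le M$.

**Step 3: the radii stay above $s$.** By (15), $\tau_j^{-A/N}\le\tau_*^{-A/N}2^{\nu Aj/N}$, and $\nu A<\frac12$. So
$$\sum_j\rho_j\le C_3T_0^{1/N}\tau_*^{-A/N}\sum_j2^{-j/N}2^{\nu Aj/N}\le C_4T_0^{1/N}=C_4c_0^{1/N}(s'-s)\le s'-s$$
for $c_0$ small; this fixes $c_0$. Let $R_0=s'$, $R_{j+1}=R_j-\rho_j\ge s$; $\kappa_0=M/2$, $\kappa_{j+1}=\kappa_j+d_j\le\frac34M$ by (16); and
$$Y_j=\int_{B_{R_j}}(u_k-\kappa_j)_+^2,\qquad E_j=\{u_k>\kappa_j\}\cap B_{R_j}.$$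

**Step 4: the induction.** We claim that for all $j$
$$Y_j\le d_j^2T_j\quad\text{and}\quad|E_j|\le2T_j.\tag{17}$$
For $j=0$, choose $c=\tau_*^2c_0$. Then $Y_0\le\int_{B_{s'}}|\nabla u|^2\le\tau_*^2c_0(s'-s)^NM^2=\tau_*^2M^2T_0\le d_0^2T_0$, and $|E_0|\le4M^{-2}\int_{B_{s'}}u_k^2\le4\tau_*^2T_0\le2T_0$.

Suppose (17) holds for $j$. Apply Lemma 4 with $R'=R_j$, $R''=R_{j+1}$, $\kappa=\kappa_j$, $d=d_j$, $T=T_j$, and let $r_j,V_j$ be the corresponding $r,V$. Since $(w-d_j)_+=(u_k-\kappa_{j+1})_+$, the second claim of the lemma says $|E_{j+1}|\le T_j=2T_{j+1}$. Next, $|E_j|\le2T_j$ gives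
$$\int_{E_j}f^2\le\int_0^{2T_j}f^{*2}=2T_jF(2T_j)^2 .$$
Hence, as $\bar Y=d_j^2T_j$,
$$\frac1{r_j^2}=\frac1{\rho_j^2}+\frac{\int_{E_j}f^2}{\alpha^2d_j^2T_j}\le\frac1{\rho_j^2}+\frac{2F(2T_j)^2}{\alpha^2d_j^2}\le4\max\Big\{\frac1{\rho_j^2},\frac{F(2T_j)^2}{\alpha^2d_j^2}\Big\},$$
$$r_j\ge\tfrac12\min\Big\{\rho_j,\frac{\alpha d_j}{F(2T_j)}\Big\}\ge\tfrac12C_3T_j^{1/N}\tau_j^{-A/N}.$$
For $\rho_j$ the last inequality is an equality by definition. For the other entry (infinite if $F(2T_j)=0$) it says $\tau_j^{1+A/N}\ge C_3T_j^{1/N}F(2T_j)/(\alpha M)$, and since $1+A/N=1/\gamma$ this is $\tau_j\ge b_j$. Therefore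
$$V_j=r_j^N\tau_j^A\ge(\tfrac12C_3)^NT_j=C_2T_j .$$
The first claim of Lemma 4 and (15) give
$$Y_{j+1}\le C_1d_j^2T_j\,C_2^{-1/N}=\tfrac18d_j^2T_j\le d_{j+1}^2T_{j+1},$$
because $d_{j+1}^2\ge\frac14d_j^2$ and $T_{j+1}=\frac12T_j$. This proves (17).

**Step 5: conclusion.** Let $\kappa_\infty=\lim\kappa_j\le\frac34M$. Then $\int_{B_s}(u_k-\kappa_\infty)_+^2\le Y_j\le M^2T_j\to0$, so $u_k\le\frac34M$ a.e. in $B_s$. $\square$

**Proof of Proposition 3.** We turn the alternative in Lemma 5 into a bound by iterating over radii. Let $S(s)=\max_l\|u_l\|_{L^\infty(B_s)}$ and $\mathcal D=\|\nabla u\|_{L^2(B_R)}$. By Step 1 of Section 5, $S(\frac34R)<\infty$. Take $R/2\le s<s'\le\frac34R$ and apply Lemma 5 with $M=S(s')$; if $M=0$ there is nothing to do. If both hypotheses hold, $S(s)\le\frac34S(s')$. If the first fails, $S(s)\le M\le c^{-1/2}(s'-s)^{-N/2}\mathcal D$. If the second fails, $Ma(M)<C_6\Phi(f;B_R)=Ka(K)$, so $S(s)\le M<K$. In all cases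
$$S(s)\le\tfrac34S(s')+C(s'-s)^{-N/2}\mathcal D+K .$$
Choose $\lambda_0\in(0,1)$, depending on $N$, with $\frac34\lambda_0^{-N/2}<1$, and $s_0=R/2$, $s_{i+1}=s_i+(1-\lambda_0)\lambda_0^iR/4$. The increments sum to $R/4$, so $s_i\le\frac34R$. Iterating $m$ times,
$$S(R/2)\le(\tfrac34)^mS(s_m)+\sum_{i<m}(\tfrac34)^i\big[C\lambda_0^{-iN/2}R^{-N/2}\mathcal D+K\big].$$
Since $S(s_m)\le S(\frac34R)<\infty$ and $\sum_i(\frac34\lambda_0^{-N/2})^i<\infty$, letting $m\to\infty$ gives $S(R/2)\le C(R^{-N/2}\mathcal D+K)$. As $|\nabla u|\le\sqrt N\max_l|u_l|$, Proposition 3 follows. $\square$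

## 8. From the regularized equations to the orthotropic $p$-Laplacian

Let $u$ be a local weak solution of (1) and $B_R\Subset\Omega$ with $\Phi:=\Phi(f;B_R)<\infty$. Then $F(t)<\infty$ for some $t>0$, so $\int_0^tf^{*2}<\infty$; in particular $f^*(t)<\infty$ and $f^*$ is bounded on $[t,|B_R|]$. Hence $f\in L^2(B_R)$. Also $u\in W^{1,p}(B_R)\subset W^{1,2}(B_R)$.

**Step 1: smoothing $f$ without increasing $\Phi$.** Let $f_n=(f1_{B_R})*\varrho_n$ with standard even mollifiers $\varrho_n$. Each $f_n$ is smooth and bounded with bounded derivatives, and $f_n\to f$ in $L^2(B_R)$. For measurable $E\subset B_R$ put $h=1_E*\varrho_n$, so $0\le h\le1$ and $\int h=|E|$. By Jensen's inequality $f_n^2\le(f^21_{B_R})*\varrho_n$, and since $\varrho_n$ is even,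
$$\int_Ef_n^2\le\int_{B_R}f^2h=\int_0^\infty\Big(\int_{\{f^2>\tau\}\cap B_R}h\Big)d\tau\le\int_0^\infty\min\big\{|\{f^2>\tau\}\cap B_R|,|E|\big\}d\tau=\int_0^{|E|}f^{*2}.$$
The last equality holds because $\{t:f^*(t)^2>\tau\}=[0,|\{f^2>\tau\}\cap B_R|)$. Choosing $E$ with $|E|=t$ and $\int_Ef_n^2=\int_0^tf_n^{*2}$, where $f_n^*$ is taken on $B_R$, we see that the function $F$ of $f_n$ on $B_R$ is at most that of $f$. Hence $\Phi(f_n;B_R)\le\Phi$.

**Step 2: regularized minimizers.** Let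
$$a_n(t)=(p-1)\big(\tfrac1n+\min\{|t|,n\}^2\big)^{\frac{p-2}2},\qquad G_n(t)=\int_0^{|t|}(|t|-s)a_n(s)\,ds,\qquad g_n=G_n',\quad g_n'=a_n .$$
The function $a_n$ is continuous, even, nondecreasing on $[0,\infty)$ and lies between two positive constants. Condition (7) holds because $\min\{Kt,n\}\le K\min\{t,n\}$, so that $\frac1n+\min\{Kt,n\}^2\le K^2(\frac1n+\min\{t,n\}^2)$ for $K\ge1$. For fixed $n$, $G_n$ is convex and comparable to $t^2$. So
$$J_n(v)=\int_{B_R}\Big(\sum_lG_n(v_l)-f_nv\Big)$$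
is coercive (by Poincaré's inequality) and weakly lower semicontinuous on $u+W_0^{1,2}(B_R)$. Let $u_n$ be a minimizer there. It solves $-\sum_l(g_n(\partial_lu_n))_l=f_n$ weakly in $B_R$.

**Step 3: a limit exists.** Since $a_n\ge1$ for $|t|\ge1$,
$$G_n(t)\ge\tfrac12(|t|-1)_+^2\ge\tfrac14t^2-\tfrac12;$$
for $|t|\ge1$ the difference of the last two is $(\frac{|t|}2-1)^2$. Also $a_n(s)\le(p-1)(1+s^2)^{(p-2)/2}$ gives $G_n(t)\le C(1+|t|^p)$, and $G_n(t)\to(p-1)\int_0^{|t|}(|t|-s)s^{p-2}ds=|t|^p/p$. By dominated convergence and $f_n\to f$ in $L^2$,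
$$J_n(u)\to J(u):=\int_{B_R}\Big(\sum_l\tfrac1p|u_l|^p-fu\Big).$$
From $J_n(u_n)\le J_n(u)$,
$$\tfrac14\|\nabla u_n\|_2^2-\tfrac N2|B_R|\le J_n(u)+\|f_n\|_2\|u_n\|_2,\qquad\|u_n\|_2\le\|u\|_2+CR\|\nabla u_n-\nabla u\|_2 ,$$
so $(u_n)$ is bounded in $W^{1,2}(B_R)$. Along a subsequence $u_n\rightharpoonup v$ in $W^{1,2}$ and $u_n\to v$ in $L^2$, with $v\in u+W_0^{1,2}(B_R)$. In particular $\int f_nu_n\to\int fv$.

**Step 4: $J(v)\le J(u)$.** We need a fixed lower bound for $G_n$ to use lower semicontinuity. Let $P_m\ge0$ be convex and even with $P_m(0)=P_m'(0)=0$ and $P_m''(t)=(p-1)\min\{|t|,m\}^{p-2}$. For $n\ge m$ we have $a_n\ge P_m''$, hence $G_n\ge P_m$, and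
$$\int_{B_R}\Big(\sum_lP_m(v_l)-fv\Big)\le\liminf_nJ_n(u_n)\le\lim_nJ_n(u)=J(u).$$
As $m\to\infty$, $P_m(t)\uparrow|t|^p/p$. By monotone convergence $\nabla v\in L^p(B_R)$ and $J(v)\le J(u)$.

**Step 5: $v=u$.** We want to test the equation of $u$ with $\omega=v-u$. Extended by $0$, $\omega$ is in $W^{1,2}(\mathbb R^N)$ with gradient in $L^p$. Place the center of $B_R$ at the origin. The functions $\omega(\cdot/(1-\varepsilon))$, mollified at a scale much smaller than $\varepsilon R$, lie in $C_c^\infty(B_R)$. As $\varepsilon\to0$ they converge to $\omega$ in $L^2$, and their gradients converge to $\nabla\omega$ in $L^p$. By Poincaré's inequality they are Cauchy in $W_0^{1,p}(B_R)$, so they converge to $\omega$ in $W^{1,p}$, and $\omega\in W_0^{1,p}(B_R)$. Since $|u_l|^{p-1}\in L^{p/(p-1)}(B_R)$ and $f\in L^2(B_R)$, we can pass to the limit in (2) and test with $v-u$. By convexity of $|t|^p/p$,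
$$J(v)-J(u)\ge\sum_l\int_{B_R}|u_l|^{p-2}u_l(v-u)_l-\int_{B_R}f(v-u)=0 .$$
With Step 4, equality holds. By strict convexity $\nabla v=\nabla u$ a.e., and since $v-u\in W_0^{1,p}(B_R)$, $v=u$.

**Step 6: the quadratic averages of $\nabla u_n$.** Proposition 3 needs $L^2$ averages controlled by the $L^p$ average of $\nabla u$. Let $\mu^p=|B_R|^{-1}\int_{B_R}\sum_l|u_l|^p$. If $\mu=0$, then $\nabla u=0$ in $B_R$ and there is nothing to prove. Otherwise, since $\int f_nu_n\to\int fu$,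
$$\limsup_n\int_{B_R}\sum_lG_n(\partial_lu_n)=\limsup_n\Big(J_n(u_n)+\int_{B_R}f_nu_n\Big)\le J(u)+\int_{B_R}fu=\tfrac1p\mu^p|B_R| .$$
The quotient $G_n(t)/t^2=\int_0^1(1-\vartheta)a_n(\vartheta t)\,d\vartheta$ is nondecreasing in $t>0$, so $t^2\le\mu^2G_n(t)/G_n(\mu)$ when $|t|\ge\mu$, and for all $t$
$$t^2\le\mu^2+\mu^2\frac{G_n(t)}{G_n(\mu)} .$$
As $G_n(\mu)\to\mu^p/p$, we get $\limsup_n|B_R|^{-1}\int_{B_R}(\partial_lu_n)^2\le2\mu^2$ for each $l$.

**Step 7: the estimate.** Let $K_n$ be the constant $K$ of Proposition 3 for $(a_n,f_n)$; by Step 1, $K_na_n(K_n)\le C_6\Phi$. Put $t^*=\big(\frac{C_6\Phi}{p-1}\big)^{1/(p-1)}$. For $n\ge t^*$ we have $a_n(t^*)\ge(p-1)(t^*)^{p-2}$, so $t^*a_n(t^*)\ge C_6\Phi\ge K_na_n(K_n)$ and $K_n\le t^*$. Hence $\limsup_n\|\nabla u_n\|_{L^\infty(B_{R/2})}\le C(\mu+\Phi^{1/(p-1)})$ along the subsequence. Since $\nabla u_n\rightharpoonup\nabla u$ in $L^2$, weak-$*$ lower semicontinuity of the $L^\infty(B_{R/2})$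 norm gives
$$\|\nabla u\|_{L^\infty(B_{R/2})}\le C\big(\mu+\Phi^{\frac1{p-1}}\big),\qquad\mu\le C\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^p\Big)^{1/p}.$$
This is the estimate of Theorem 1.

## 9. Bounding $\Phi$ by $L^q$ and by $L^{N,\gamma}$; the end of (a)

**Proof of (i).** Since $q>N\ge2$, Hölder's inequality gives $F(t)\le\big(\frac1t\int_0^tf^{*q}\big)^{1/q}\le t^{-1/q}\|f\|_{L^q(B_R)}$. So
$$\Phi^\gamma\le\|f\|_{L^q(B_R)}^\gamma\int_0^{|B_R|}t^{\gamma(\frac1N-\frac1q)}\frac{dt}t=C(N,p,q)\,R^{\gamma(1-N/q)}\|f\|_{L^q(B_R)}^\gamma ,$$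
the integral being finite because $q>N$.

**Proof of (ii).** Let $N\ge3$. Splitting $(0,t]$ into the intervals $(2^{-m}t,2^{-m+1}t]$, $m\ge1$, and using that $f^*$ is nonincreasing,
$$F(t)^2\le\sum_{m\ge1}2^{-m}f^*(2^{-m}t)^2 .$$
Since $\gamma/2\le1$, the power $\gamma/2$ is subadditive, so $F(t)^\gamma\le\sum_m2^{-m\gamma/2}f^*(2^{-m}t)^\gamma$. Substituting $t=2^ms$ in each term,
$$\Phi^\gamma\le\sum_{m\ge1}2^{-m\gamma(\frac12-\frac1N)}\|f\|_{L^{N,\gamma}(B_R)}^\gamma=C\|f\|_{L^{N,\gamma}(B_R)}^\gamma .$$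
The geometric series converges exactly because $N\ge3$. This completes the proof of Theorem 1. $\blacksquare$

**Answer to (a).** Let $f\in L^q_{\rm loc}(\Omega)$ with $q>N$. Theorem 1 and (i) give, for every $B_R\Subset\Omega$,
$$\|\nabla u\|_{L^\infty(B_{R/2})}\le C(N,p)\Big(\frac1{|B_R|}\int_{B_R}|\nabla u|^p\Big)^{1/p}+C(N,p,q)\big(R^{1-N/q}\|f\|_{L^q(B_R)}\big)^{\frac1{p-1}},$$
and covering compact sets by balls gives $\nabla u\in L^\infty_{\rm loc}(\Omega)$. So (a) is true for all $N\ge2$, $p\ge2$. For $f=0$ the estimate is the homogeneous one quoted in Section 1, which the proof did not use.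

**Answer to (b).** By Theorem 2, (b) is false for every $p>2$ and every $N\ge2$. For $p=2$ it is true, by the argument in Section 1.
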